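# An absolutely summable perturbation outside the Szegő class

## 1. Finitely many changed entries over the interval $[-2,2]$

A one-sided Jacobi matrix $J=\{a_n,b_n\}_{n\ge1}$, with bounded parameters $a_n>0$ and $b_n\in\mathbb R$, acts on $\ell^2(\{1,2,\dots\})$ as the tridiagonal matrix with diagonal $b_1,b_2,\dots$ and off-diagonal $a_1,a_2,\dots$; the entry $a_n$ links the sites $n$ and $n+1$. Let $\mu$ be its spectral measure with respect to $\delta_1$, write $d\mu=f\,dt+d\mu_s$ with $\mu_s$ singular, and put
$$m(z)=\langle\delta_1,(J-z)^{-1}\delta_1\rangle=\int\frac{d\mu(t)}{t-z}.$$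
Recall that $m(t+i0)$ exists, is finite and is nonzero for a.e. real $t$, that $f(t)=\frac1\pi\operatorname{Im}m(t+i0)$ a.e., and that if $J^{(1)}$ is $J$ with its first pair of coefficients stripped off, with $m$-function $m^{(1)}$, then
$$m=\frac1{b_1-z-a_1^2m^{(1)}},\qquad\text{so}\qquad \operatorname{Im}m=a_1^2|m|^2\operatorname{Im}m^{(1)}\ \text{ a.e. on }\mathbb R. \tag{1}$$
We write $m^{(k)}$ for the $m$-function after $k$ strippings.

Start with the free matrix $J_0$: $a_n=1$, $b_n=0$. By (1), $m_0^2+zm_0+1=0$. Writing $z=u+1/u$ with $|u|>1$, the root that vanishes at infinity is $m_0=-1/u$. On $t=2\cos\theta$ we get $|m_0|=1$ and $f_0(t)=\frac1{2\pi}\sqrt{4-t^2}$. The Green's function of $\overline{\mathbb C}\setminus[-2,2]$ with pole at $\infty$ is $g(z)=\log|u|$, and the harmonic measure of $[-2,2]$ seen from $\infty$ is $d\theta/\pi$. So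
$$\int\log f_0\,d\mu_{[-2,2]}=\frac1\pi\int_0^\pi\log\frac{\sin\theta}{\pi}\,d\theta=-\log(2\pi)>-\infty .$$

Now change finitely many entries: let $a_n=1$, $b_n=0$ for $n>p$ only. Three things remain true: the essential spectrum is $[-2,2]$; $\int\log f\,d\mu_{[-2,2]}>-\infty$; and the eigenvalues $x_k$ outside $[-2,2]$ satisfy $\sum_kg(x_k)<\infty$. The first is Weyl's theorem. The third follows from a counting lemma that we use again later.

**Lemma 1.** Let $T,T'$ be bounded self-adjoint operators with $V=T-T'$ of finite rank $D$. In each component of $\mathbb R\setminus\sigma(T')$ the operator $T$ has at most $D$ eigenvalues, counted with multiplicity.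

*Proof.* Otherwise $D+1$ orthonormal eigenvectors of $T$ have eigenvalues in some interval $[x_0-h,x_0+h]$ inside the component. Their span has dimension $D+1$, so it contains $\varphi\ne0$ with $V\varphi=0$. Then $\|(T'-x_0)\varphi\|=\|(T-x_0)\varphi\|\le h\|\varphi\|$. But $\operatorname{dist}(x_0,\sigma(T'))>h$, and this forces $\|(T'-x_0)\varphi\|>h\|\varphi\|$, a contradiction. $\square$

The complement of $\sigma(J_0)=[-2,2]$ has two components, so $J$ has finitely many eigenvalues there and $\sum_kg(x_k)$ is a finite sum.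

For the integral, iterate (1): $f=f_0\prod_{k=0}^{p-1}a_{k+1}^2|m^{(k)}|^2$ a.e. on $[-2,2]$, since $m^{(p)}=m_0$. Put $Y_k=1/(m^{(k)}\cdots m^{(p-1)})$ for $k<p$, $Y_p=1$, $Y_{p+1}=m_0$. Then $Y_{k+1}m^{(k+1)}=Y_{k+2}$ for $k<p$, and $1/m^{(k)}=b_{k+1}-t-a_{k+1}^2m^{(k+1)}$ gives
$$Y_k=(b_{k+1}-t)\,Y_{k+1}-a_{k+1}^2Y_{k+2}\qquad(k=p-1,\dots,0).$$
As $|Y_{p+1}|=|Y_p|=1$ on $[-2,2]$, every $Y_k$ is bounded there. So $f=f_0\,a_1^2\cdots a_p^2/|Y_0|^2\ge c\,f_0$ with $c>0$, and $\int\log f\,d\mu_{[-2,2]}>-\infty$.

For $p=1$, $a_1=1$, $b_1=v$ everything is explicit. Since $-z-m_0=1/m_0$, we have $m=m_0/(1+vm_0)$, with a pole outside $[-2,2]$ exactly when $u=v$, that is, when $|v|>1$. The eigenvalue is $x=v+1/v$, with $g(x)=\log|v|$.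

What changes in general? We replace $[-2,2]$ by a set $\mathbf E$ that may have infinitely many gaps, the free matrix by an almost periodic type of reference matrix attached to $\mathbf E$, and "finitely many changed entries" by "absolutely summable changes". The first two replacements cost us the identity $|m_0|=1$, and this can be repaired (Theorem 2). The third makes the rank in Lemma 1 infinite.

## 2. Szegő class, isospectral torus, direct Cauchy theorem

**Potential theory.** Let $\mathbf E\subset\mathbb R$ be compact and regular, $\Omega=\overline{\mathbb C}\setminus\mathbf E$, $\mu_{\mathbf E}$ the equilibrium (harmonic) measure. Write $g(z,c)$ for the Green's function of $\Omega$ with pole $c$ and $g(z)=g(z,\infty)$. Then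
$$g(z)=\int\log|z-t|\,d\mu_{\mathbf E}(t)-\log\operatorname{cap}(\mathbf E)\qquad(z\in\mathbb C). \tag{2}$$
The function $g$ is continuous on $\mathbb C$, zero on $\mathbf E$ and positive on $\Omega$. Moreover $g(z,c)=g(c,z)$, $g(\cdot,c)$ tends to $0$ at $\mathbf E$, and $g(\cdot,c)$ is the smallest positive superharmonic function on $\Omega$ with a logarithmic pole at $c$. Consequently $g_\Omega\le g_{\Omega_1}$ if $\Omega\subset\Omega_1$.

We have $\operatorname{supp}\mu_{\mathbf E}=\mathbf E$: if $\mu_{\mathbf E}$ vanished near $t\in\mathbf E$, then by (2) $g\ge0$ would be harmonic near its zero $t$, hence $0$ near $t$, which is impossible since $g>0$ off $\mathbf E\subset\mathbb R$. As $\mu_{\mathbf E}$ has finite energy it has no atoms, so $\mathbf E$ has no isolated points.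

**Critical points.** Put $W(z)=\int\frac{d\mu_{\mathbf E}(t)}{z-t}=2\partial_zg$. Off $\mathbb R$, $\operatorname{Im}W(z)=-\operatorname{Im}z\int|z-t|^{-2}d\mu_{\mathbf E}\neq0$. On $\mathbb R$ outside the convex hull of $\mathbf E$, $W$ has a strict sign. On a bounded gap $W'=-\int(z-t)^{-2}d\mu_{\mathbf E}<0$. Since $g$ is positive in the gap and $0$ at its ends, $W$ has exactly one zero there; it is simple and it is the place where $g$ is maximal in the gap. So the critical points $c_j$ of $g$ are in bijection with the bounded gaps.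

**Definition (Parreau–Widom set).** $\mathbf E$ is a Parreau–Widom set if $\sum_jg(c_j)<\infty$. Every regular compact set with finitely many gaps is one; for $[-2,2]$ the sum is empty.

**Definition (direct Cauchy theorem).** Let $\Lambda:\mathbb D\to\Omega$ be a universal covering map with $\Lambda(0)=\infty$, with deck group $\Gamma$. Let $\Delta$ be the Blaschke product with zeros at the points of $\Lambda^{-1}(\{c_j\})$; it converges by the Parreau–Widom condition. It is character-automorphic: $\Delta\circ\gamma=\chi_\Delta(\gamma)\Delta$ for $\gamma\in\Gamma$, with $\chi_\Delta$ a unimodular character. Let $H^1(\chi_\Delta)$ be the set of $F\in H^1(\mathbb D)$ with $F\circ\gamma=\chi_\Delta(\gamma)F$ for all $\gamma\in\Gamma$. The DCT, in the sense of Hasumi and Sodin–Yuditskii, holds on $\Omega$ if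
$$\int_{\partial\mathbb D}\frac F\Delta\,dm=\frac F\Delta(0)\qquad\text{for every }F\in H^1(\chi_\Delta), \tag{3}$$
where $dm$ is normalized Lebesgue measure on the circle. *Example.* For $\mathbf E=[-2,2]$ the domain $\Omega$ is simply connected and $g$ has no critical points. So $\Gamma$ is trivial, $\Delta=1$, and (3) is the mean value property of $H^1$ functions.

**Definition (Szegő class).** $J$ belongs to the Szegő class for $\mathbf E$ if

- (i) $\sigma_{\mathrm{ess}}(J)=\mathbf E$;
- (ii) $\int_{\mathbf E}\log f(t)\,d\mu_{\mathbf E}(t)>-\infty$;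
- (iii) the isolated mass points $x_k$ of $\mu$ outside $\mathbf E$, if any, satisfy $\sum_kg(x_k)<\infty$.

Section 1 says that finitely supported perturbations of $J_0$ are in the Szegő class for $[-2,2]$.

**Definition (isospectral torus).** $\mathcal T_{\mathbf E}$ is the set of two-sided Jacobi matrices $J'=\{a'_n,b'_n\}_{n\in\mathbb Z}$ on $\ell^2(\mathbb Z)$ with $\sigma(J')=\mathbf E$ that are reflectionless on $\mathbf E$: for every $n$, the function $G_n(z)=\langle\delta_n,(J'-z)^{-1}\delta_n\rangle$ has $\operatorname{Re}G_n(t+i0)=0$ for a.e. $t\in\mathbf E$.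

*Example.* For the two-sided free matrix, $G_n(z)=-1/\sqrt{z^2-4}$ for all $n$ (branch $\sim z$ at $\infty$), which is imaginary on $(-2,2)$. So it lies in $\mathcal T_{[-2,2]}$. *Example with a gap.* Let $a'_n=1$, $b'_n=(-1)^nb$, $b>0$. The free matrix anticommutes with $\operatorname{diag}((-1)^n)$, so $J'^2=J_0^2+b^2$, where $J_0$ is now the two-sided free matrix. With $\zeta^2=z^2-b^2$,
$$G_n(z)=\langle\delta_n,(J'+z)(J_0^2-\zeta^2)^{-1}\delta_n\rangle=\big(z+(-1)^nb\big)\cdot\frac{-1}{\zeta\sqrt{\zeta^2-4}},$$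
because $J_0(J_0^2-\zeta^2)^{-1}$ has zero diagonal by parity, and $(J_0^2-\zeta^2)^{-1}=\frac1{2\zeta}\big[(J_0-\zeta)^{-1}-(J_0+\zeta)^{-1}\big]$. For real $t$ with $b^2<t^2<b^2+4$ the boundary value is imaginary, and nonzero. So $J'\in\mathcal T_{\mathbf E}$ for $\mathbf E=[-\sqrt{b^2+4},-b]\cup[b,\sqrt{b^2+4}]$.

**Known result.** Let $\mathbf E$ be compact, regular, Parreau–Widom with the DCT. If $J$ is in the Szegő class for $\mathbf E$, there is a unique $J'\in\mathcal T_{\mathbf E}$ with $|a_n-a'_n|+|b_n-b'_n|\to0$.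

The problem, from "Mini-Workshop: Direct and Inverse Spectral Theory of Almost Periodic Operators", concerns a converse. **Conjecture 1.** Under the same hypotheses on $\mathbf E$, let $J'\in\mathcal T_{\mathbf E}$ and let $J=\{a_n,b_n\}_{n\ge1}$ be a Jacobi matrix with $\sum_{n\ge1}|a_n-a'_n|+|b_n-b'_n|<\infty$. Then $J$ is in the Szegő class for $\mathbf E$.

It is false. We prove the following.

**Theorem 1.** Let $\Phi:[0,\infty)\to[0,\infty)$ be nondecreasing with $\Phi(0)=\Phi(0+)=0$ (for example $\Phi(t)=t$). There is a compact regular Parreau–Widom set $\mathbf E\subset\mathbb R$ on which the DCT holds, such that $\mathcal T_{\mathbf E}\ne\emptyset$ and for every $J'\in\mathcal T_{\mathbf E}$ there is a Jacobi matrix $J=\{a_n,b_n\}_{n\ge1}$ with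
$$a_n=a'_n,\quad b_n\ge b'_n,\quad\sum_n|b_n-b'_n|<\infty,\quad\sum_n\Phi(|b_n-b'_n|)<\infty,\quad\sigma_{\mathrm{ess}}(J)=\mathbf E,\quad\sum_kg(x_k)=\infty.$$
So $J$ is not in the Szegő class, and Conjecture 1 is disproved.

**Theorem 2.** Let $\mathbf E$ be any compact regular Parreau–Widom set (no DCT needed), $J'\in\mathcal T_{\mathbf E}$, and $a_n=a'_n$, $b_n=b'_n$ for all large $n$. Then $J$ is in the Szegő class.

**Corollary.** For nondecreasing $\Phi\ge0$ with $\Phi(0)=0$, the implication "$\sum_n\Phi(|a_n-a'_n|+|b_n-b'_n|)<\infty$ implies that $J$ is in the Szegő class" holds for all admissible $\mathbf E$ (compact, regular, Parreau–Widom, DCT) and all $J'\in\mathcal T_{\mathbf E}$ if and only if $\Phi(0+)>0$.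

We begin with Theorem 2, the general form of Section 1.

## 3. Half-line restrictions of reflectionless matrices

Fix $J'\in\mathcal T_{\mathbf E}$. Let $\nu_n$ be the spectral measure of $J'$ and $\delta_n$, so $G_n(z)=\int\frac{d\nu_n(t)}{t-z}$ and $\nu_n$ is a probability measure on $\mathbf E$. Let $J'_+$, $J'_-$ be the restrictions of $J'$ to $\{1,2,\dots\}$ and $\{\dots,-1,0\}$, and $m_+$, $m_-$ their $m$-functions at $\delta_1$, $\delta_0$. Put $a=a'_0$. Schur complements give
$$\frac1{G_0}=\frac1{m_-}-a^2m_+,\qquad\frac1{G_1}=\frac1{m_+}-a^2m_-,\qquad\frac{G_1}{G_0}=\frac{m_+}{m_-}; \tag{4}$$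
the third identity follows from the first two, since $\frac1{G_0}=\frac{1-a^2m_+m_-}{m_-}$ and $\frac1{G_1}=\frac{1-a^2m_+m_-}{m_+}$. All these functions have finite nonzero boundary values a.e. on $\mathbb R$.

**Lemma 2.** The a.c. density $f'$ of the spectral measure $\mu'$ of $J'_+$ satisfies $f'>0$ a.e. on $\mathbf E$.

*Proof.* A.e. on $\mathbf E$ the values of $G_0,G_1$ are nonzero and imaginary, so $m_+/m_-$ is real by (4). If $\operatorname{Im}m_+=\pi f'=0$ on a subset of positive measure, then there, a.e., $m_+$ is real, hence $m_-$ is real, hence $G_0$ is real by (4). But $G_0$ is imaginary and nonzero. $\square$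

**Lemma 3.** Suppose that every neighborhood of every point of $\mathbf E$ meets $\mathbf E$ in positive Lebesgue measure. If $J-J'_+$ is compact, then $\sigma_{\mathrm{ess}}(J)=\mathbf E$.

*Proof.* $J'-(J'_-\oplus J'_+)$ has finite rank. By Weyl's theorem $\sigma_{\mathrm{ess}}(J)=\sigma_{\mathrm{ess}}(J'_+)\subset\sigma_{\mathrm{ess}}(J')\subset\mathbf E$. Conversely, by Lemma 2 every neighborhood of a point of $\mathbf E$ has positive $\mu'$-measure, so $\mathbf E\subset\sigma(J'_+)$. As $\mathbf E$ has no isolated points, no point of $\mathbf E$ is isolated in $\sigma(J'_+)$, so $\mathbf E\subset\sigma_{\mathrm{ess}}(J'_+)$. $\square$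

## 4. Logarithmic integrability against harmonic measure

In Section 1 the Szegő condition survived stripping because $m_0$ was bounded on $[-2,2]$. For general $\mathbf E$ we only need $\log^+|m|$ to be $\mu_{\mathbf E}$-integrable, and the Parreau–Widom condition gives exactly this.

**Lemma 4.** Let $\mathbf E$ be compact, regular and Parreau–Widom. Then $\mu_{\mathbf E}=\rho\,dt$ with $\int\rho\log^+\rho\,dt<\infty$. Consequently, for every Stieltjes transform $h$ of a finite compactly supported positive measure,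
$$\int\log^+|h(t+i0)|\,d\mu_{\mathbf E}(t)<\infty. \tag{5}$$

*Proof.* **Step 1: approximation by finitely many gaps.** We want explicit densities. Let $\mathbf E_k\supset\mathbf E$ be the convex hull of $\mathbf E$ with only the first $k$ gaps removed (all of them, if there are fewer). As $\mathbf E$ has no isolated points, $\mathbf E_k$ is a finite union of nondegenerate intervals. Let $p\le k$ be the number of removed gaps; there are $2p+2$ endpoints $e$. Let $g_k,\rho_k$ be the Green's function and equilibrium density of $\mathbf E_k$, $c_i^{(k)}$ the critical points (one in each removed gap), $W_k=2\partial_zg_k$.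

We claim $W_k^2=\prod_i(z-c_i^{(k)})^2/\prod_e(z-e)$. On the interior of $\mathbf E_k$, $g_k$ extends from either side by odd reflection; the tangential derivative is $0$, so $W_k(t\pm i0)=\mp i\pi\rho_k(t)$ and $W_k^2$ continues analytically across. Near an endpoint $e$ the local coordinate $\zeta=\sqrt{\pm(z-e)}$ opens the slit into a line on which $g_k=0$. By reflection $g_k$ is harmonic in $\zeta$, so $W_k=O(|\zeta|^{-1})$ and $W_k^2$ has at most a simple pole. So $W_k^2\prod_e(z-e)$ is entire; as $W_k\sim1/z$ it is a monic polynomial of degree $2p$. It has a double zero at each of the $p$ points $c_i^{(k)}$, and this proves the claim. In particular $\pi\rho_k=|W_k|$ on $\mathbf E_k$.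

**Step 2: an entropy bound.** We integrate $\log(\pi\rho_k)$ against $\rho_k\,dt$. By (2) for $\mathbf E_k$, $\int\log|t-x|\rho_k(t)\,dt=g_k(x)+\log\operatorname{cap}(\mathbf E_k)$, and $g_k(e)=0$. Hence
$$\int\rho_k\log(\pi\rho_k)\,dt=\sum_i\big(g_k(c^{(k)}_i)+\log\operatorname{cap}(\mathbf E_k)\big)-\tfrac{2p+2}2\log\operatorname{cap}(\mathbf E_k)=\sum_ig_k(c_i^{(k)})-\log\operatorname{cap}(\mathbf E_k).$$
Since $g_k\le g$, $c_i$ maximizes $g$ in its gap and $\operatorname{cap}(\mathbf E_k)\ge\operatorname{cap}(\mathbf E)$, this gives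
$$\int\rho_k\log(\pi\rho_k)\,dt\le\sum_ig(c_i)-\log\operatorname{cap}(\mathbf E), \tag{6}$$
a bound that does not depend on $k$.

**Step 3: passage to the limit.** We show that the bound survives. Let $\sigma$ be a weak limit point of $\mu_{\mathbf E_k}$. It is supported on $\bigcap_k\mathbf E_k=\mathbf E$, and by lower semicontinuity of the logarithmic energy its energy is at most $\liminf(-\log\operatorname{cap}(\mathbf E_k))\le-\log\operatorname{cap}(\mathbf E)$. By uniqueness of the equilibrium measure $\sigma=\mu_{\mathbf E}$, so $\mu_{\mathbf E_k}\to\mu_{\mathbf E}$ weakly. The functional $\mu\mapsto\int\rho\log\rho\,dt$ (with value $+\infty$ if $\mu\not\ll dt$) is, up to an additive constant, the relative entropy with respect to the normalized Lebesgue measure $\lambda$ on the convex hull. That entropy equals $\sup_\phi\big(\int\phi\,d\mu-\log\int e^\phi d\lambda\big)$ over continuous $\phi$, so it is weakly lower semicontinuous. By (6), $\mu_{\mathbf E}=\rho\,dt$ with $\int\rho\log\rho\,dt<\infty$. As $\rho\log^-\rho\le1/e$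 on a bounded interval, $\int\rho\log^+\rho\,dt<\infty$.

**Step 4: Stieltjes transforms.** Where $\rho>0$, $\log^+|h|\le2\log^+(|h|^{1/2}/\rho)+2\log^+\rho$. Since $\log^+x\le x$, $\int\rho\log^+(|h|^{1/2}/\rho)\,dt\le\int_{\mathbf E}|h|^{1/2}dt$, which is finite because $h$ is of weak type $L^1$ by Kolmogorov's theorem. $\square$

Since $\operatorname{supp}\mu_{\mathbf E}=\mathbf E$ and $\mu_{\mathbf E}\ll dt$, every neighborhood of a point of $\mathbf E$ meets $\mathbf E$ in positive measure. So Lemma 3 applies to every compact regular Parreau–Widom set.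

**Lemma 5.** Let $\mathbf E$ be compact, regular, Parreau–Widom and $J'\in\mathcal T_{\mathbf E}$. A.e. on $\mathbf E$,
$$\operatorname{Im}m_+=\frac1{2a_0'^2|G_0|}. \tag{7}$$
Hence $\int\log f'\,d\mu_{\mathbf E}>-\infty$ for $J'_+$.

*Proof.* Put $a=a_0'$. A.e. on $\mathbf E$: $m_+=\kappa m_-$ with $\kappa$ real; $\operatorname{Im}m_+>0$ by Lemma 2 and $\operatorname{Im}m_-\ge0$, hence $\kappa>0$ and $\operatorname{Im}m_->0$; and $1/G_0=1/m_--a^2\kappa m_-$ is imaginary. We show that $a^2m_+\overline{m_-}=1$.

*Where $\operatorname{Re}m_-\neq0$:* $0=\operatorname{Re}(1/G_0)=\operatorname{Re}m_-\,(|m_-|^{-2}-a^2\kappa)$, so $\kappa=1/(a^2|m_-|^2)$, which is the claim.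

*Where $\operatorname{Re}m_-=0$:* Then $m_-=iy$, $m_+=ix$ with $x,y>0$, and this equation says nothing, so we look one site further. Let $m_+^{(1)}$, $m_-^{(1)}$ be the $m$-functions of the restrictions to $\{2,3,\dots\}$ at $\delta_2$ and $\{\dots,0,1\}$ at $\delta_1$. By (4) shifted one site, $m_+^{(1)}/m_-^{(1)}=G_2/G_1$ is real a.e. on $\mathbf E$. Stripping gives $1/m_+=b_1'-t-a_1'^2m_+^{(1)}$ and $1/m_-^{(1)}=b_1'-t-a^2m_-$. So
$$a_1'^2\frac{m_+^{(1)}}{m_-^{(1)}}=\Big(b_1'-t+\frac ix\Big)\big(b_1'-t-ia^2y\big)$$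
is real, that is, $(b_1'-t)\big(\frac1x-a^2y\big)=0$. For $t\neq b_1'$ this gives $a^2xy=1$, i.e. $a^2m_+\overline{m_-}=1$.

So $1/m_-=a^2\overline{m_+}$ and $1/G_0=a^2\overline{m_+}-a^2m_+=-2ia^2\operatorname{Im}m_+$, which is (7). Thus $\log f'=-\log|G_0|-\log(2\pi a^2)\ge-\log^+|G_0|-\log(2\pi a^2)$, and (5) with $h=G_0$ finishes the proof. $\square$

## 5. Finite-range perturbations over every Parreau–Widom set

*Proof of Theorem 2.* **Condition (i)** is Lemma 3, as $J-J'_+$ has finite rank.

**Condition (iii).** We count eigenvalues gap by gap. $J'_-\oplus J$ differs from $J'$ by a self-adjoint operator of some finite rank $D$, and $\sigma(J')=\mathbf E$. By Lemma 1, $J$ has at most $D$ eigenvalues in each component of $\mathbb R\setminus\mathbf E$. In a bounded gap $g\le g(c_i)$. So $\sum_kg(x_k)\le D\sum_ig(c_i)$ plus finitely many terms from the two unbounded components, and this is finite.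

**Condition (ii).** We strip back to the unperturbed part. For large $N$, $J^{(N)}$ is the half-line restriction of a shift of $J'$, which is again in $\mathcal T_{\mathbf E}$. So Lemma 5 gives (ii) for $J^{(N)}$. It is enough to see that (ii) for $J^{(1)}$ implies (ii) for $J$, and to iterate. By (1), $f=a_1^2|m|^2f^{(1)}$ a.e., and
$$-\log|m|=\log|b_1-t-a_1^2m^{(1)}|\le C+\log^+|m^{(1)}|\quad\text{a.e. on }\mathbf E,$$
where the right side is $\mu_{\mathbf E}$-integrable by (5). So $\int\log f\,d\mu_{\mathbf E}>-\infty$. $\blacksquare$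

## 6. The price of one eigenvalue in a gap

Let the changes be infinite in number but summable. The proof of (iii) above used only that the number of eigenvalues per gap is bounded. A trace-class perturbation may put unboundedly many eigenvalues into the gaps, so we should ask what each one costs.

Let $H=J'+\beta\langle\delta_n,\cdot\rangle\delta_n$ and $e\notin\mathbf E$. If $(H-e)\varphi=0$ with $\varphi\ne0$, then $\varphi=-\beta\varphi(n)(J'-e)^{-1}\delta_n$, so $\varphi(n)\neq0$, and the $n$-th component reads $1+\beta G_n(e)=0$. Conversely, if $1+\beta G_n(e)=0$, then $\psi=(J'-e)^{-1}\delta_n$ satisfies $(H-e)\psi=(1+\beta G_n(e))\delta_n=0$. So an eigenvalue at $e$ made by one bump at $n$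
$$\text{costs }|\beta|=\frac1{|G_n(e)|}\quad\text{and contributes }g(e)\text{ to }\sum_kg(x_k). \tag{8}$$

The sensible first attempt at proving the conjecture's condition (iii) is to show that the contribution is at most a constant times the cost: $|G_n(e)|\,g(e)\le C$ for all sites and all points of all gaps, with $C$ depending on $\mathbf E$ only. For the two-sided free matrix this is true: $|G_n(e)|=1/\sqrt{e^2-4}$, and for $e>2$ we have $g(e)=\operatorname{arcosh}(e/2)=\operatorname{arsinh}(\tfrac12\sqrt{e^2-4})\le\frac12\sqrt{e^2-4}$. So $C=\frac12$ works.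

Rescaling shows where it breaks. Take $\mathbf E=[-r,r]$ with $a'_n=r/2$, $b'_n=0$. Then $|G_n(e)|=1/\sqrt{e^2-r^2}$ and $g(e)=\operatorname{arcosh}(e/r)$ for $e>r$. At $e=2r$ the contribution is $\operatorname{arcosh}2$ for every $r$, but the cost is $\sqrt3\,r$. The constant $C$ grows like $1/r$: the resolvent sees distances, while $g$ near a short band sees only logarithms of distances. So if one set $\mathbf E$ contains bands that become short fast enough, no uniform $C$ can exist.

The Parreau–Widom condition limits the contribution per eigenvalue in gap $j$ to $g(c_j)$, with a finite sum. So we aim for a contribution of order $q_j=2^{-j}$ per eigenvalue, at cost $\beta_j$ far below $4^{-j}$, and put $2^j$ eigenvalues into gap $j$. The shape of the bands comes from a rough count. If a band of size $q_je^{-\ell_j}$ with harmonic measure $\omega_j$ sits where the Green's function would otherwise be of size $q_j$, it must pull it down to $0$. Its logarithmic potential on itself is about $\omega_j\ell_j$, so $\omega_j$ is of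 order $q_j/\ell_j$. At the much larger, still tiny distance $\tau_j=q_je^{-\ell_j/4}$ the pull is only about a quarter as strong, so $g$ has recovered to order $q_j$. There the resolvent is about $\omega_j/\tau_j$, provided that $\nu_n$ gives the band mass comparable to $\omega_j$.

Four tasks follow: build $\mathbf E$ and make this count rigorous (Section 7); show that the DCT holds, so that $\mathbf E$ is admissible (Section 8); find sites $n$ with $\nu_n(I_j)\ge\omega_j/2$ for an arbitrary $J'$ (Section 9); and place many bumps so that they do not disturb each other (Section 10).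

## 7. A set with exponentially short bands

Let $\Omega_0=\overline{\mathbb C}\setminus[-1,0]$. The map $w=\sqrt{z/(z+1)}$ sends $\Omega_0$ conformally onto $\mathbb H=\{\operatorname{Re}w>0\}$, with $\infty\mapsto1$ and $(0,\infty)\to(0,1)$ increasing. Its inverse is $z(w)=w^2/(1-w^2)$, with $z'(w)=2w/(1-w^2)^2\ge2w$ on $(0,1)$. We identify points of $\Omega_0$ with their $w$-coordinates. The Green's functions of $\Omega_0$ are
$$g_0(w,s)=\log\Big|\frac{w+\bar s}{w-s}\Big|,\qquad g_0(w):=g_0(w,1)=\operatorname{artanh}\frac{2\operatorname{Re}w}{1+|w|^2}\ge\frac{2\operatorname{Re}w}{1+|w|^2}. \tag{9}$$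
For $w\in(0,1)$, $g_0(w)=\log\frac{1+w}{1-w}$, and the power series gives $2w\le g_0(w)\le\frac{2w}{1-w^2}$.

For $j\ge1$ put $q_j=2^{-j}$. Choose $\ell_j\ge200\cdot2^j$ so large that also $\Phi(8\ell_je^{-\ell_j/4})\le4^{-j}$; this is possible since $\Phi(0+)=0$. Put
$$r_j=\tfrac12q_je^{-\ell_j},\quad\tau_j=q_je^{-\ell_j/4},\quad K_j=[q_j-r_j,q_j+r_j],\quad I_j=z(K_j),\quad\mathbf E=[-1,0]\cup\bigcup_{j\ge1}I_j. \tag{10}$$
Then $r_j\le q_j/100$, $\tau_j\le q_j/100$, $r_j\le\tau_j/2$ and $\sum_j1/\ell_j\le1/200$. The bands accumulate only at $0\in\mathbf E$, so $\mathbf E$ is compact. Every point of $\mathbf E$ lies in a nondegenerate interval contained in $\mathbf E$, so $\mathbf E$ is regular, and every neighborhood of a point of $\mathbf E$ meets $\mathbf E$ in positive measure.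

**Parreau–Widom.** The bounded gaps lie between $I_{i+1}$ and $I_i$, $i\ge1$. Let $c_i$ be the critical point there and $w_i=w(c_i)<q_i$. Since $\Omega\subset\Omega_0$, $g\le g_0$, and
$$\sum_ig(c_i)\le\sum_ig_0(c_i)\le\sum_i\frac{2q_i}{1-q_i^2}\le3\sum_iq_i<\infty. \tag{11}$$

**Absolute continuity.** We need $\mu_{\mathbf E}\ll dt$. Inside each band $\mu_{\mathbf E}$ has a real-analytic density, by reflection of $g$. The remaining points of $\mathbf E$ are countably many and $\mu_{\mathbf E}$ has no atoms.

**A Riesz representation.** This compares $g$ with the explicit $g_0$. Let $\omega_i=\mu_{\mathbf E}(I_i)$, and let $d\omega_i(s)$ denote $\mu_{\mathbf E}|_{I_i}$ transported to $K_i$. Everywhere on $\Omega_0\setminus\{\infty\}$,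
$$g=g_0-\sum_i\int_{K_i}g_0(\cdot,s)\,d\omega_i(s). \tag{12}$$
Indeed, by (2) $g$ is subharmonic on $\mathbb C$ with Riesz measure $\mu_{\mathbf E}$, and $g_0-g$ is harmonic at $\infty$. So $g_0-g$ is superharmonic on $\Omega_0$ with Riesz measure $\mu_{\mathbf E}|_{\bigcup I_i}$. It is nonnegative and at most $g_0$, which tends to $0$ at every point of $\partial\Omega_0=[-1,0]$. Its greatest harmonic minorant is nonnegative with boundary values $0$, hence is $0$. The Riesz decomposition theorem then says that $g_0-g$ is the Green potential in (12).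

**Comparison outside discs.** We need the bands other than the $j$-th to be negligible. Let $U_i=\{|w-q_i|<q_i/10\}$; these discs are disjoint. For $s\in K_i$,
$$g_0(w,s)\le\frac4{q_i}\,g_0(w)\qquad(w\in\mathbb H\setminus U_i). \tag{13}$$
On $\partial U_i$: $|w+s|\le2.11q_i$ and $|w-s|\ge0.09q_i$, so $g_0(w,s)\le\log\frac{2.11}{0.09}<4$. And by (9) $g_0(w)\ge\frac{1.8q_i}{1+1.21q_i^2}\ge\frac{1.8q_i}{1.31}\ge q_i$. So (13) holds on $\partial U_i$. On $\mathbb H\setminus\overline{U_i}$ the difference $g_0(\cdot,s)-\frac4{q_i}g_0$ is subharmonic (with value $-\infty$ at $w=1$) and bounded above, with boundary values $\le0$ on $\partial U_i$ and $0$ on $i\mathbb R\cup\{\infty\}$. The maximum principle gives (13).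

**Upper bound for $\omega_j$.** On $K_j$ we have $g=0$, so by (12), for $w\in K_j$,
$$g_0(w)\ge\int_{K_j}g_0(w,s)\,d\omega_j(s)\ge\omega_j\log\frac{1.98q_j}{2r_j}\ge\omega_j\ell_j,$$
because $2r_j=q_je^{-\ell_j}$. Also $g_0\le\frac{2.02q_j}{1-0.505^2}\le3q_j$ on $K_j$. Hence $\omega_j\le3q_j/\ell_j$. With (13) this gives, for $w\in\mathbb H\setminus\bigcup_{i\ne j}U_i$,
$$\sum_{i\neq j}\int g_0(w,s)\,d\omega_i(s)\le\sum_i\frac{4\omega_i}{q_i}g_0(w)\le12\sum_i\frac1{\ell_i}\,g_0(w)\le0.06\,g_0(w). \tag{14}$$

**Lower bound for $\omega_j$.** Let $\kappa_j$ be the equilibrium measure of the segment $K_j$, whose capacity is $r_j/2$; so $\int\log\frac1{|w-s|}d\kappa_j(w)=\log\frac2{r_j}$ for $s\in K_j$. Integrate $g=0$ against $\kappa_j$ and use (12) and (14) (note that $K_j\cap U_i=\emptyset$ for $i\ne j$). With $g_0\ge2w\ge1.98q_j$ and $|w+s|\le2.02q_j$ on $K_j$,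
$$0.94\cdot1.98\,q_j\le0.94\int g_0\,d\kappa_j\le\omega_j\Big(\log(2.02q_j)+\log\frac2{r_j}\Big)=\omega_j(\log8.08+\ell_j)\le1.1\,\omega_j\ell_j.$$
As $0.94\cdot1.98>1.1$, we obtain
$$\frac{q_j}{\ell_j}\le\omega_j\le\frac{3q_j}{\ell_j}. \tag{15}$$

**Lower bound for $g$ near the band.** The interval $[q_j+\tau_j,\frac32q_j]$ meets no $U_i$ with $i\neq j$. For $w$ in it and $s\in K_j$: $|w+s|\le3q_j$ and $|w-s|\ge\tau_j-r_j\ge\tau_j/2$, so $g_0(w,s)\le\log\frac{6q_j}{\tau_j}=\log6+\frac{\ell_j}4\le\frac{\ell_j}4+2$. By (12), (14), (15),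
$$g(w)\ge0.94\,g_0(w)-\omega_j\Big(\frac{\ell_j}4+2\Big)\ge1.88q_j-\frac{3q_j}{\ell_j}\Big(\frac{\ell_j}4+2\Big)\ge q_j, \tag{16}$$
since $6/\ell_j\le0.015$.

## 8. The direct Cauchy theorem on this set

Conjecture 1 assumes the DCT, so we must prove it for our $\mathbf E$. Formally, (3) is Cauchy's theorem for $F/\Delta$. Two things obstruct a direct proof: $\Delta$ has infinitely many zero orbits, with $c_i\to\partial\Omega$; and we must pass to the limit from level curves to $\partial\mathbb D$ with only $F\in H^1$. The first is handled by an explicit invariant function that cancels all but finitely many poles; the second by a convexity trick.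

**Step 1: Blaschke products and Green's functions.** For $c\in\Omega\setminus\{\infty\}$ let $B_c$ be the Blaschke product with simple zeros at $\Lambda^{-1}(c)$. We claim
$$|B_c|=e^{-g(\Lambda(\cdot),c)}. \tag{17}$$
The function $g(\Lambda(\cdot),c)$ is positive and superharmonic with logarithmic poles exactly at $\Lambda^{-1}(c)$. Subtracting finitely many Green's functions of $\mathbb D$ at these poles leaves a superharmonic function with nonnegative $\liminf$ at $\partial\mathbb D$, so it dominates their sum, and hence the full sum $-\log|B_c|$, which therefore converges. That sum is $\Gamma$-invariant, because $\Gamma$ permutes $\Lambda^{-1}(c)$. It descends to a nonnegative function on $\Omega$, harmonic off a logarithmic pole at $c$, which dominates $g(\cdot,c)$ by minimality. This proves (17). Consequently $|B_c|$ is $\Gamma$-invariant, $B_c$ is character-automorphic, and $\Delta=\prod_iB_{c_i}$ up to a unimodular constant, which does not affect (3).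

**Step 2: removal of all but $k$ poles.** Fix $F\in H^1(\chi_\Delta)$ and $k\ge1$. Put $B=\prod_{i\le k}B_{c_i}$, $\Delta^{(k)}=\Delta/B$ and
$$\psi_k(w)=\prod_{i>k}\frac{w-w_i}{w+w_i},\qquad|\psi_k|=e^{-\sum_{i>k}g_0(\cdot,c_i)}.$$
The product converges locally uniformly on $\mathbb H$, since $\big|1-\frac{w-w_i}{w+w_i}\big|\le\frac{2w_i}{|w|}$ and $\sum w_i<\infty$. Let $\Psi_k=\psi_k\circ w\circ\Lambda$. It is analytic and $\Gamma$-invariant with $|\Psi_k|\le1$. Since $g(\cdot,c_i)\le g_0(\cdot,c_i)$, (17) gives $|\Psi_k|\le|\Delta^{(k)}|$. So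
$$N:=\frac{F\Psi_k}{\Delta^{(k)}}\ \text{ is analytic, }\ |N|\le|F|,\ N\in H^1(\mathbb D).$$
The function $F\Psi_k/\Delta=N/B$ is $\Gamma$-invariant, because $F$ and $\Delta$ have the same character. So $N/B=M\circ\Lambda$ with $M$ meromorphic on $\Omega$ and at most simple poles, located at $c_1,\dots,c_k$. Also $N$ and $B$ have the same character, so $|N|$, $|B|$, $N\overline B$ and $|cB+N|$ are lifts of functions on $\Omega$; we use the same symbols on $\Omega$.

**Step 3: Cauchy's theorem on level sets.** Let $0<\alpha<\min_{i\le k}g(c_i)$ with $\alpha\notin\{g(c_i):i\ge1\}$, and $\Omega_\alpha=\{g>\alpha\}$. It is connected: on a component not containing $\infty$, $g$ would be harmonic with boundary values $\alpha$, hence not $>\alpha$. Its boundary is compact in $\Omega$ and free of critical points, so it consists of finitely many analytic Jordan curves. Its Green's function at $\infty$ is $g-\alpha$, and its harmonic measure at $\infty$ is $d\omega_\alpha=\frac1{2\pi}\partial_ng\,ds$, with $n$ pointing into $\Omega_\alpha$.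 We have $W\,dz=(g_x-ig_y)(dx+i\,dy)=dg+i(g_x\,dy-g_y\,dx)$. Traversing $\partial\Omega_\alpha$ counterclockwise around the complement, $\Omega_\alpha$ lies to the right, so $W\,dz=i\,\partial_ng\,ds$ there. Since $W(c_i)=0$, $MW$ is analytic on $\overline{\Omega_\alpha}\setminus\{\infty\}$, and $MW=M(\infty)/z+O(z^{-2})$ at $\infty$. Moving the contour to a large circle,
$$\int M\,d\omega_\alpha=\frac1{2\pi i}\oint MW\,dz=M(\infty). \tag{18}$$

**Step 4: norms as limits over level sets.** Let $\varphi\ge0$ be continuous and subharmonic on $\Omega$ with $\varphi\circ\Lambda=|f|$, $f\in H^1(\mathbb D)$. We claim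
$$\int\varphi\,d\omega_\alpha\uparrow\|f\|_1\qquad(\alpha\downarrow0). \tag{19}$$
Here and below $\alpha$ runs through the values allowed in Step 3. Let $h_\alpha$ be harmonic on $\Omega_\alpha$ with boundary values $\varphi$. Then $h_\alpha\ge\varphi$ and $h_\alpha(\infty)=\int\varphi\,d\omega_\alpha$. If $\alpha'<\alpha$, then $h_{\alpha'}\ge\varphi=h_\alpha$ on $\partial\Omega_\alpha$, so $h_{\alpha'}\ge h_\alpha$ on $\Omega_\alpha$. The Poisson integral $P[|f|]$ is the least harmonic majorant of $|f|$. As $|f|$ is $\Gamma$-invariant, so is $P[|f|]$, by uniqueness. Thus $P[|f|]=u\circ\Lambda$ with $u\ge\varphi$ harmonic on $\Omega$, and $h_\alpha\le u$. By Harnack's theorem $h_\alpha\uparrow h\le u$ with $h$ harmonic on $\Omega$, $h\ge\varphi$. Since $h\circ\Lambda$ is a harmonic majorant of $|f|$, $h\circ\Lambda\ge P[|f|]=u\circ\Lambda$. So $h=u$, and $h_\alpha(\infty)\uparrow u(\infty)=P[|f|](0)=\|f\|_1$.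

In particular $\int|N|\,d\omega_\alpha\le\|N\|_1$, $\int c|B|\,d\omega_\alpha\to c$ and $\int|cB+N|\,d\omega_\alpha\to\|cB+N\|_1$ for $c>0$.

**Step 5: convergence of the integrals of $N\overline B/|B|$.** The limits (19) concern moduli; large $c$ linearizes them. On $\partial\Omega_\alpha$, $B\neq0$ and $|cB+N|\ge\operatorname{Re}\frac{(cB+N)\overline B}{|B|}=c|B|+\frac{\operatorname{Re}(N\overline B)}{|B|}$. Since $|B|=1$ a.e. on $\partial\mathbb D$,
$$\limsup_{\alpha\to0}\int\frac{\operatorname{Re}(N\overline B)}{|B|}\,d\omega_\alpha\le\|cB+N\|_1-c=\int_{\partial\mathbb D}\big(|c+N\overline B|-c\big)\,dm.$$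
As $c\to\infty$ the right side tends to $\int_{\partial\mathbb D}\operatorname{Re}(N\overline B)\,dm$, by dominated convergence with dominant $|N|$. The same for $-N$ gives the matching bound for the $\liminf$, and $\pm iN$ handle the imaginary part. So
$$\int\frac{N\overline B}{|B|}\,d\omega_\alpha\longrightarrow\int_{\partial\mathbb D}N\overline B\,dm. \tag{20}$$

**Step 6: from $N\overline B/|B|$ to $M$.** We use that $|B|$ is uniformly close to $1$ on $\partial\Omega_\alpha$. Fix $\alpha_0\in(0,\min_{i\le k}g(c_i))$. On the compact set $\{g=\alpha_0\}$ the sum $\sum_{i\le k}g(\cdot,c_i)$ is bounded by some $C\alpha_0$. On $\{0<g<\alpha_0\}$ the function $Cg-\sum_{i\le k}g(\cdot,c_i)$ is harmonic, with boundary values $\ge0$ on $\{g=\alpha_0\}$ and $0$ on $\mathbf E$ by regularity. So it is nonnegative, and by (17) $e^{-C\alpha}\le|B|\le1$ on $\partial\Omega_\alpha$ for $\alpha<\alpha_0$. As $M=N\overline B/|B|^2$,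
$$\Big|\int M\,d\omega_\alpha-\int\frac{N\overline B}{|B|}\,d\omega_\alpha\Big|\le\int|N|\Big(\frac1{|B|}-1\Big)d\omega_\alpha\le(e^{C\alpha}-1)\|N\|_1\to0.$$
With (18), (20), and $\overline B=1/B$ a.e. on $\partial\mathbb D$,
$$\frac{F\Psi_k}\Delta(0)=M(\infty)=\int_{\partial\mathbb D}\frac{F\Psi_k}\Delta\,dm. \tag{21}$$

**Step 7: $k\to\infty$.** We remove the auxiliary factor. Since $\Lambda(0)=\infty$ has $w$-coordinate $1$, $\Psi_k(0)=\prod_{i>k}\frac{1-w_i}{1+w_i}\to1$, and $\int|1-\Psi_k|^2dm\le2-2\operatorname{Re}\int\Psi_k\,dm=2-2\Psi_k(0)\to0$. Along a subsequence $\Psi_k\to1$ a.e. on $\partial\mathbb D$. As $|\Delta|=1$ a.e. there, dominated convergence with dominant $|F|$ in (21) gives (3). **The DCT holds.** $\square$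

**Nonemptiness of the torus.** The Jacobi matrix with spectral measure $|\mathbf E|^{-1}\mathbf 1_{\mathbf E}\,dt$ is in the Szegő class: $\sigma=\sigma_{\mathrm{ess}}=\mathbf E$, $\log f$ is constant on $\mathbf E$, and there are no isolated mass points. The Known result gives an element of $\mathcal T_{\mathbf E}$.

## 9. Density of states and sites that see a band

By (8) a bump at $n$ is cheap near $I_j$ only if $\nu_n(I_j)$ is not too small. This can depend on $n$: in the example with $b'_n=(-1)^nb$ of Section 2, $\nu_n$ has density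
$$\frac{|t+(-1)^nb|}{\pi|\zeta|\sqrt{4-\zeta^2}},\qquad\zeta^2=t^2-b^2.$$
Near the edge $t=-b$ an even site sees less than an odd one. The average over two neighboring sites is $\frac{|t|}{\pi|\zeta|\sqrt{4-\zeta^2}}$, which is the density of $\mu_{\mathbf E}$ (the pullback of the arcsine law of $[-2,2]$ under $t\mapsto t^2-b^2-2$). Averages behave well in general. From here on, $\mathbf E$ is the set (10).

**Lemma 6 (density of states).** For every $J'\in\mathcal T_{\mathbf E}$, $k_N:=\frac1N\sum_{n=1}^N\nu_n\to\mu_{\mathbf E}$ weakly. Consequently, for each $j$ the set $S_j=\{n\ge1:\nu_n(I_j)\ge\omega_j/2\}$ is infinite.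

*Proof.* **Step 1: zeros of orthogonal polynomials.** We replace $k_N$ by a measure with a computable potential. Let $P_N$ be the monic orthogonal polynomials of $\mu'$ (the spectral measure of $J'_+$), $\pi_N=a'_1\cdots a'_N$, $p_N=P_N/\pi_N$ (orthonormal), and $\eta_N$ the normalized counting measure of the zeros of $P_N$, that is, of the eigenvalues of the truncation $J'_{[1,N]}$. All $k_N,\eta_N$ live on $[-\|J'\|,\|J'\|]$. The diagonal entries of $J'^p$ and of $(J'_{[1,N]})^p$ agree except within distance $p$ of the two ends. So the moments of any fixed order of $k_N$ and $\eta_N$ differ by $O(1/N)$, and likewise for $\eta_N$ and $\eta_{N-1}$. Hence these sequences have the same weak limits along any subsequence, and the limits live on $\mathbf E$ because all $\nu_n$ do.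

Pass to a subsequence with $\eta_N\to\eta$ and $\frac1N\log\pi_N\to A\in[-\infty,\infty)$. Let $U^\eta(z)=\int\log|z-s|\,d\eta(s)$ and $U^{\mu_{\mathbf E}}=g+\log\operatorname{cap}(\mathbf E)\ge\log\operatorname{cap}(\mathbf E)$ on $\mathbb C$.

**Step 2: $A\ge\log\operatorname{cap}(\mathbf E)$.** This is where the a.c. spectrum enters. Since $\sum_NN^{-2}\int p_N^2\,d\mu'<\infty$, we have $p_N^2f'=O(N^2)$ a.e. By Lemma 2 and $\mu_{\mathbf E}\ll dt$, $\limsup\frac1N\log|p_N|\le0$ holds $\mu_{\mathbf E}$-a.e., so $\limsup\frac1N\log|P_N|\le A$ $\mu_{\mathbf E}$-a.e. along the subsequence. On $\mathbf E$, $\frac1N\log|P_N|\le\log^+(2\|J'\|)$, so the reverse Fatou lemma applies: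
$$\log\operatorname{cap}(\mathbf E)\le\int U^{\mu_{\mathbf E}}\,d\eta_N=\int\tfrac1N\log|P_N|\,d\mu_{\mathbf E},\qquad\limsup_N\int\tfrac1N\log|P_N|\,d\mu_{\mathbf E}\le A.$$

**Step 3: $U^\eta\ge A$ off $\mathbb R$.** The Christoffel–Darboux formula $|\operatorname{Im}z|\sum_{n<N}|p_n|^2=a'_N|\operatorname{Im}(p_N\overline{p_{N-1}})|$ and $p_0=1$ give $a_N'|p_Np_{N-1}|\ge|\operatorname{Im}z|$. Multiplying by $\pi_N\pi_{N-1}/a_N'=\pi_{N-1}^2$,
$$|P_NP_{N-1}|\ge|\operatorname{Im}z|\,\pi_{N-1}^2\ge|\operatorname{Im}z|\,\frac{\pi_N^2}{\sup_n(a_n')^2}.$$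
For $z\notin\mathbb R$, $\frac1N\log|P_N(z)|$ and $\frac1N\log|P_{N-1}(z)|$ both tend to $U^\eta(z)$. So $2U^\eta(z)\ge2A$.

**Step 4: identification.** By Step 2, $A$ is finite. By continuity $U^\eta-A\ge0$ on $\Omega\setminus\{\infty\}$. The function $U^\eta-A-g$ extends harmonically to $\Omega$, has $\liminf\ge0$ at $\partial\Omega$ (as $g\to0$), and equals $\log\operatorname{cap}(\mathbf E)-A\le0$ at $\infty$. By the minimum principle it is identically $0$. So $U^\eta$ and $U^{\mu_{\mathbf E}}$ differ by a constant a.e. in $\mathbb C$, and distributional Laplacians give $\eta=\mu_{\mathbf E}$. Every subsequence of $k_N$ has a further subsequence converging to $\mu_{\mathbf E}$, so $k_N\to\mu_{\mathbf E}$.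

**Step 5: good sites.** All $\nu_n$ live on $\mathbf E$ and $I_j$ is relatively clopen in $\mathbf E$, so $k_N(I_j)\to\omega_j>0$. If $S_j$ were finite, then $\limsup k_N(I_j)\le\omega_j/2$, a contradiction. $\square$

## 10. Many cheap eigenvalues: proof of Theorem 1

Fix $J'\in\mathcal T_{\mathbf E}$. For $j\ge2$ put
$$\beta_j=\frac{8\tau_j}{\omega_j}\le8\ell_je^{-\ell_j/4},\qquad\xi_j=z(q_j+\tau_j),\qquad\zeta_j=z(\tfrac32q_j),$$
where the inequality is (15). As $x\mapsto xe^{-x/4}$ decreases for $x>4$ and $\ell_j\ge200\cdot2^j$, $\beta_j\le1600\cdot2^je^{-50\cdot2^j}$. Since $2^j\ge1+j$, $e^{50\cdot2^j}\ge e^{50}e^{50j}>3200\cdot8^j$, and so $\beta_j<\frac12\,4^{-j}$. Therefore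
$$\frac1{\beta_j}>2q_j^{-2},\qquad\beta_j\le1,\qquad\sum_{j\ge2}2^j\beta_j<\infty,\qquad\sum_{j\ge2}2^j\Phi(\beta_j)\le\sum_{j\ge2}2^j4^{-j}<\infty. \tag{22}$$
The interval $[\xi_j,\zeta_j]$ lies in the gap between $I_j$ and $I_{j-1}$, and $g\ge q_j$ on it by (16).

**Step 1: one site, one eigenvalue.** We show that at a good site a bump of size $\beta_j$ is enough: *if $n\in S_j$, there is $e\in[\xi_j,\zeta_j]$ with $1+\beta_jG_n(e)=0$.*

At $\xi_j$: for $t\in I_j$ we have $0<\xi_j-t\le\tau_j+r_j\le2\tau_j$, since $z'\le1$ on $[0,0.26]$ and $q_j+\tau_j\le0.2525$. Points $t\in\mathbf E$ with $t>\xi_j$ have $w$-coordinate at least $q_{j-1}-r_{j-1}\ge1.98q_j$; integrating $z'\ge2w$ gives $t-\xi_j\ge(1.98^2-1.01^2)q_j^2\ge q_j^2$, so they contribute at most $q_j^{-2}$ to $G_n(\xi_j)=\int\frac{d\nu_n(t)}{t-\xi_j}$. The remaining points of $\mathbf E$ lie to the left of $\xi_j$ and contribute nonpositively. Hence, by $\nu_n(I_j)\ge\omega_j/2$ and (22),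
$$G_n(\xi_j)\le-\frac{\omega_j/2}{2\tau_j}+q_j^{-2}=-\frac2{\beta_j}+q_j^{-2}<-\frac1{\beta_j}.$$

At $\zeta_j$: points $t\in\mathbf E$ with $t<\zeta_j$ are in $[-1,0]$ or have $w$-coordinate at most $1.01q_j$. In both cases $\zeta_j-t\ge(1.5^2-1.01^2)q_j^2\ge q_j^2$. Points to the right contribute nonnegatively. So $G_n(\zeta_j)\ge-q_j^{-2}>-1/\beta_j$.

$G_n$ is real and continuous on $[\xi_j,\zeta_j]$, so the intermediate value theorem gives $e$. With $H_n=J'+\beta_j\langle\delta_n,\cdot\rangle\delta_n$ and $\psi=(J'-e)^{-1}\delta_n$, Section 6 gives $(H_n-e)\psi=0$, and $\|\psi\|\ge|\psi(n)|=|G_n(e)|=1/\beta_j$. So $g(e)|G_n(e)|\ge q_j/\beta_j>2/q_j$: the uniform bound hoped for in Section 6 fails here.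

**Step 2: localization, uniformly in the site.** To place many bumps we need $\psi$ to be nearly supported in a window around $n$ whose length depends only on $j$. Choose $\theta_j>0$ with $g\ge q_j/2$ on $R_j:=[\xi_j-\theta_j,\zeta_j+\theta_j]$; since $g=0$ on $\mathbf E$, the interval $R_j$ lies in the same gap. Let $C_0=2\|J'\|+2$. Then $\|H_n-e\|\le C_0$ for $e\in[\xi_j,\zeta_j]$, because $e$ lies in the convex hull of $\mathbf E=\sigma(J')$, so $|e|\le\|J'\|$, and $\beta_j\le1$. Choose $\varepsilon_j\in(0,\frac1{2\beta_j})$ with $C_0\varepsilon_j\le\theta_j(\frac1{\beta_j}-\varepsilon_j)$.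

The map $e\mapsto\frac1{\cdot-e}$ is continuous from $[\xi_j,\zeta_j]$ to $C(\mathbf E)$, so its image is compact and is covered by finitely many balls of radius $\varepsilon_j/2$. By Weierstrass each center is within $\varepsilon_j/2$ of a polynomial. Let $d_j$ be the largest degree of these finitely many polynomials. For every $e\in[\xi_j,\zeta_j]$ one of them, $Q_e$, satisfies $\sup_{x\in\mathbf E}|Q_e(x)-\frac1{x-e}|\le\varepsilon_j$. The number $d_j$ depends neither on $n$ nor on $e$.

For $n\in S_j$ and $e$ from Step 1, let $\varphi=Q_e(J')\delta_n$. As $J'$ is tridiagonal, $\operatorname{supp}\varphi\subset[n-d_j,n+d_j]$. As $\sigma(J')=\mathbf E$, $\|\varphi-\psi\|\le\varepsilon_j$, so $\|\varphi\|\ge\frac1{\beta_j}-\varepsilon_j>0$ and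
$$\|(H_n-e)\varphi\|=\|(H_n-e)(\varphi-\psi)\|\le C_0\varepsilon_j\le\theta_j\|\varphi\|. \tag{23}$$

**Step 3: the matrix $J$.** We now place $2^j$ bumps of size $\beta_j$ for every $j\ge2$. Since each $S_j$ is infinite, we can choose inductively sites $n_{j,i}\in S_j$ ($j\ge2$, $1\le i\le2^j$) such that the windows $[n_{j,i}-d_j-1,\;n_{j,i}+d_j+1]$ are pairwise disjoint subsets of $\{1,2,\dots\}$. For $n\ge1$ define
$$a_n=a'_n,\qquad b_n=b'_n+\beta_j\ \text{ if }n=n_{j,i},\qquad b_n=b_n'\ \text{ otherwise}.$$
By (22), $\sum_n|b_n-b'_n|=\sum_j2^j\beta_j<\infty$ and $\sum_n\Phi(|b_n-b_n'|)=\sum_j2^j\Phi(\beta_j)<\infty$. The difference $J-J'_+$ is diagonal with entries tending to $0$, hence compact, so $\sigma_{\mathrm{ess}}(J)=\mathbf E$ by Lemma 3.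

**Step 4: counting eigenvalues of $J$ in $R_j$.** We show that the $2^j$ approximate eigenvectors produce $2^j$ true eigenvalues. Fix $j\ge2$. Let $\varphi_i,e_i$ be the data of Step 2 for $n=n_{j,i}$, and $x_0=\frac12(\xi_j+\zeta_j)$, $h=\frac12(\zeta_j-\xi_j)+\theta_j$, so $R_j=[x_0-h,x_0+h]$. The support of $\varphi_i$ is contained in $\{2,3,\dots\}$, where the cut between $0$ and $1$ is not felt, and it contains no perturbed site except possibly $n_{j,i}$. So $(J-x_0)\varphi_i=(H_{n_{j,i}}-x_0)\varphi_i$, a vector supported in the $i$-th window. By (23),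
$$\|(J-x_0)\varphi_i\|\le(|e_i-x_0|+\theta_j)\|\varphi_i\|\le h\|\varphi_i\|.$$
As the windows are disjoint, the $\varphi_i$ are orthogonal and so are the $(J-x_0)\varphi_i$. By Pythagoras $\|(J-x_0)\varphi\|\le h\|\varphi\|$ for every $\varphi$ in the $2^j$-dimensional span of the $\varphi_i$.

If $\dim\operatorname{Ran}\mathbf 1_{R_j}(J)<2^j$, some $\varphi\neq0$ in this span would satisfy $\mathbf 1_{R_j}(J)\varphi=0$. Its spectral measure would live where $|x-x_0|>h$, so $\|(J-x_0)\varphi\|>h\|\varphi\|$, a contradiction. Hence $\dim\operatorname{Ran}\mathbf 1_{R_j}(J)\ge2^j$. The compact interval $R_j$ does not meet $\sigma_{\mathrm{ess}}(J)$, eigenvalues of a one-sided Jacobi matrix are simple, and $\delta_1$ is cyclic. So $R_j$ contains at least $2^j$ isolated mass points of $\mu$, and $g\ge q_j/2$ at each of them. The $R_j$ lie in different gaps, so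
$$\sum_kg(x_k)\ge\sum_{j\ge2}2^j\cdot\frac{q_j}2=\sum_{j\ge2}\frac12=\infty.$$
Condition (iii) fails and $J$ is not in the Szegő class. With Sections 7 and 8 this proves Theorem 1, and with $\Phi(t)=t$ Conjecture 1 is disproved. $\blacksquare$

## 11. The threshold at $\Phi(0+)$

*Proof of the Corollary.* Suppose $\Phi(0+)>0$. As $\Phi$ is nondecreasing, every nonzero difference $|a_n-a_n'|+|b_n-b_n'|$ contributes at least $\Phi(0+)$ to the sum. If the sum is finite, only finitely many differences are nonzero, and Theorem 2 says that $J$ is in the Szegő class.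

Suppose $\Phi(0+)=0$. Theorem 1 gives an admissible $\mathbf E$ with $\mathcal T_{\mathbf E}\neq\emptyset$ and, for any $J'\in\mathcal T_{\mathbf E}$, a matrix $J$ with $a_n=a_n'$ and $\sum_n\Phi(|b_n-b'_n|)<\infty$ that is not in the Szegő class. So the implication fails. $\blacksquare$
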